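\title{Barycentric subdivisions of polytopes whose $f$-polynomials are not real-rooted}

\begin{abstract}
Brenti and Welker conjectured that the $f$-polynomial of the barycentric subdivision of every convex polytope has only real zeros. We show that the conjecture fails in every dimension $n\ge 64$, that in every dimension $n\ge 140$ the $f$-vector of the subdivision need not even be log-concave, and that the conjecture holds in dimension at most $5$. The counterexamples are neighborly cubical polytopes modified by many stackings over simplex facets.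
\end{abstract}

\section{Introduction}\label{sec:intro}

The \emph{$f$-polynomial} of a finite simplicial complex $\Gamma$ is $f_\Gamma(t)=\sum_{\sigma\in\Gamma}t^{|\sigma|}$; the coefficient of $t^j$ counts the faces of dimension $j-1$, and the empty face contributes the constant term $1$. The \emph{order complex} of a finite poset is the simplicial complex whose faces are the chains (totally ordered subsets) of the poset. The \emph{barycentric subdivision} of a convex polytope $P$ is the order complex of the poset of nonempty proper faces of $P$, ordered by inclusion. If $\dim P=n$, its $f$-polynomial is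
\[
f_P(t)=\sum_{j=0}^{n}c_j(P)\,t^j,
\]
where $c_j(P)$ is the number of $j$-element chains of nonempty proper faces. Thus $c_0=1$, $c_1$ counts faces, $c_2$ counts pairs of nested faces, and $c_n$ counts complete flags (vertex $\subset$ edge $\subset\dots\subset$ facet). Admitting $P$ itself as an element of the poset multiplies the polynomial by $1+t$, which does not affect the question below.

A polynomial with real coefficients is \emph{real-rooted} if all its zeros are real. This is a strong regularity property of the coefficients. If $\sum_{j=0}^n c_jt^j$ is real-rooted, Newton's inequalities state that $c_j^2\ge \frac{j+1}{j}\cdot\frac{n-j+1}{n-j}\,c_{j-1}c_{j+1}$ for $0<j<n$. When the coefficients are nonnegative, they are therefore \emph{log-concave}: $c_j^2\ge c_{j-1}c_{j+1}$.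

Brenti and Welker \cite{BW} proved that $f_P$ is real-rooted when $P$ is simplicial (all proper faces are simplices), and Athanasiadis \cite{Ath} proved the same when $P$ is cubical (all proper faces are combinatorial cubes). The question we answer, taken from \cite{TN}, is the following conjecture of Brenti and Welker \cite{BW}.

\begin{quote}
\emph{For every convex polytope $P$, the polynomial $f_P$ is real-rooted.}
\end{quote}

Low dimensions support it. Write $f_i$ for the number of $i$-dimensional faces of $P$ and $f_{ij}$ for the number of pairs ($i$-face $\subset$ $j$-face). Two textbook facts will be used throughout: \emph{Euler's relation} $\sum_{i=0}^{n-1}(-1)^if_i=1-(-1)^n$, and the \emph{diamond property}, by which exactly two faces lie strictly between nested faces whose dimensions differ by $2$ (here the empty face, of dimension $-1$, and $P$ itself are allowed). A point has $f_P=1$ and a segment has $f_P=1+2t$. A polygon with $v\ge3$ vertices has $f_P=1+2vt+2vt^2$, with discriminant $4v(v-2)>0$. For $n=3$, Euler's relation gives $c_1=2f_1+2$; the diamond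 property gives $f_{01}=f_{12}=2f_1$ and $c_3=4f_1$; and $f_{02}=f_{12}$ because a polygon has as many vertices as edges, so $c_2=6f_1$. Hence
\[
f_P(t)=(1+2t)(1+2f_1t+2f_1t^2),
\]
which is again real-rooted. With these cases and two large families on its side, one would guess that the conjecture is true. It is false.

\begin{theorem}\label{thm:A}
For every $n\ge140$ there is an $n$-polytope $P$ with $c_2(P)^2<c_1(P)\,c_3(P)$. Hence the $f$-vector of its barycentric subdivision is not log-concave, and $f_P$ is not real-rooted.
\end{theorem}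

\begin{theorem}\label{thm:B}
For every $n\ge64$ there is an $n$-polytope $P$ such that $f_P$ is not real-rooted.
\end{theorem}

\begin{theorem}\label{thm:C}
If $\dim P\le5$, then $f_P$ is real-rooted.
\end{theorem}

Dimensions $6\le n\le63$ are not decided here.

\subsection*{The idea}
A sum of real-rooted polynomials need not be real-rooted. Take $X(t)=t(1+rt)^2$ and $S(t)=t(1+t)^2$ with $r>1$. For $\lambda>0$ the quadratic $(1+rt)^2+\lambda(1+t)^2$ is positive on the real line, so $X+\lambda S$ has non-real zeros. If $r$ is large, log-concavity fails as well: for $r=\lambda=17$,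
\[
X+\lambda S=18t+68t^2+306t^3,\qquad 68^2=4624<5508=18\cdot306 .
\]
The first coefficient comes mostly from $\lambda S$, the third mostly from $X$, and the second is small for both. In general, let $X=\sum x_jt^j$ and $S=\sum s_jt^j$ have nonnegative coefficients with $x_2,x_3,s_1,s_2>0$, and put
\begin{equation}\label{eq:rho}
\rho=\frac{s_2/s_1}{x_3/x_2}=\frac{x_2s_2}{s_1x_3}.
\end{equation}
If $4\rho<1$, then the choice $\lambda=x_2/s_2$, which balances the two contributions to the second coefficient, gives
\begin{equation}\label{eq:mix}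
(x_2+\lambda s_2)^2=4x_2^2=4\rho\cdot\lambda s_1x_3<\lambda s_1x_3\le(x_1+\lambda s_1)(x_3+\lambda s_3).
\end{equation}
In the example, $4\rho=4\cdot34\cdot2/289=272/289$.

To realize such a sum by a polytope we need a way to add polynomials and two summands with small $\rho$. Stacking a flat pyramid onto a simplex facet adds a fixed polynomial $S$ to $f_P$ and can be repeated at will (Section~\ref{sec:stack}); here $s_2/s_1$ is about $2(3/2)^n$. For $X$ we take a rescaled limit of the polynomials $f_Q$, where $Q$ runs through neighborly cubical $n$-polytopes with more and more vertices (Section~\ref{sec:cubical}); here $x_3/x_2$ is of order $(7/3)^{n/2}$. Since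
\[
\frac{(3/2)^2}{7/3}=\frac{27}{28}<1,
\]
the ratio $\rho$ tends to $0$ as $n\to\infty$, but slowly. It drops below $1/4$ at $n=140$, which gives Theorem~\ref{thm:A} (Section~\ref{sec:A}). An argument that follows the zeros rather than the coefficients needs only $\rho$ slightly below $1$, which happens at $n=64$ (Section~\ref{sec:B}). Both $X$ and $S$ are real-rooted, by the theorems on cubical and simplicial polytopes; it is their mixture that is not.

\section{Dimensions at most five}\label{sec:low}

The cases $n\le3$ of Theorem~\ref{thm:C} were computed above. The polynomials found there are built from $1+2t$ and $u=t(1+t)$ alone. This holds in every dimension and halves the degree of the problem; for $n=4,5$ a quadratic remains. The tool is the $\mathbf{cd}$-index.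

Let $P$ be an $n$-polytope. For $J\subseteq\{0,\dots,n-1\}$ let $f_J$ be the number of chains of faces whose set of dimensions is $J$, and let $h_J=\sum_{I\subseteq J}(-1)^{|J\setminus I|}f_I$, so that $f_J=\sum_{I\subseteq J}h_I$. In noncommuting variables $\mathbf a,\mathbf b$ put $\Psi_P=\sum_Jh_J\,w_0w_1\cdots w_{n-1}$, where $w_i=\mathbf b$ for $i\in J$ and $w_i=\mathbf a$ otherwise. It is a standard fact that $\Psi_P$ can be written as a polynomial in $\mathbf c=\mathbf a+\mathbf b$ and $\mathbf d=\mathbf{ab}+\mathbf{ba}$. This polynomial is the \emph{$\mathbf{cd}$-index} of $P$, and Stanley \cite{St} proved that its coefficients are nonnegative.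

\begin{lemma}\label{lem:g}
Let $n\ge1$, $k=\lfloor n/2\rfloor$ and $u=t(1+t)$. There is a real polynomial $g$ of degree at most $k$ with $g(0)=1$ and $f_P(t)=(1+2t)^{n-2k}g(u)$, all of whose real zeros lie in $[-\frac14,0)$. If $g$ is real-rooted, then so is $f_P$.
\end{lemma}

\begin{proof}
We have $f_P(t)=\sum_Jf_Jt^{|J|}=\sum_Ih_I\,t^{|I|}(1+t)^{n-|I|}$, so $f_P$ arises from $\Psi_P$ by the substitution $\mathbf a\mapsto1+t$, $\mathbf b\mapsto t$. It sends $\mathbf c$ to $1+2t$ and $\mathbf d$ to $2u$. A monomial of the $\mathbf{cd}$-index with $i$ letters $\mathbf d$ has $n-2i$ letters $\mathbf c$, so by Stanley's theorem $f_P(t)=\sum_{i=0}^k\gamma_iu^i(1+2t)^{n-2i}$ with $\gamma_i\ge0$, and $t=0$ gives $\gamma_0=1$. Since $(1+2t)^2=1+4u$, we may take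
\[
g(u)=\sum_{i=0}^k\gamma_i\,u^i(1+4u)^{k-i}.
\]
For $u\ge0$ all terms are nonnegative and the first is positive. For $u<-\frac14$ every product $u^i(1+4u)^{k-i}$ has the sign $(-1)^k$, and the first occurs with coefficient $1$, so $g(u)\neq0$. This locates the real zeros; it is the only place where $\gamma_i\ge0$ is used. If $u_0\ge-\frac14$, the equation $t^2+t=u_0$ has discriminant $1+4u_0\ge0$, so each real zero of $g$ yields only real zeros of $f_P$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
It remains to show that the quadratic $g(u)=1+g_1u+g_2u^2$ has nonnegative discriminant for $n=4,5$.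

Let $n=4$. Then $f_P=1+g_1(t+t^2)+g_2(t+t^2)^2$, and the coefficients of $t$ and $t^4$ give
\begin{equation}\label{eq:four}
f_P(t)=1+c_1u+c_4u^2 .
\end{equation}
Euler's relation $f_0+f_2=f_1+f_3$ gives $c_1=2(f_0+f_2)$. A complete flag is determined by its vertex and its $2$-face, one of the two edges between them, and one of the two facets containing the $2$-face. So $c_4=4f_{02}\le4f_0f_2$, and
\[
c_1^2-4c_4\ge4(f_0+f_2)^2-16f_0f_2=4(f_0-f_2)^2\ge0 .
\]

Let $n=5$. Then $f_P=(1+2t)\bigl(1+g_1(t+t^2)+g_2(t+t^2)^2\bigr)$, so $c_1=2+g_1$ and $c_5=2g_2$, and the discriminant is $(c_1-2)^2-2c_5$. Euler's relation $f_0+f_2+f_4=f_1+f_3+2$ gives $c_1-2=2(f_1+f_3)$. A complete flag is determined by its edge and its $3$-face and three binary choices: the vertex of the edge, the $2$-face between the edge and the $3$-face, and the facet containing the $3$-face. So $c_5=8f_{13}\le8f_1f_3$, and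
\[
(c_1-2)^2-2c_5\ge4(f_1+f_3)^2-16f_1f_3=4(f_1-f_3)^2\ge0 .\qedhere
\]
\end{proof}

\section{Stacking}\label{sec:stack}

Let $G$ be a facet of an $n$-polytope $P$, $n\ge2$. Choose a point $w$ that lies strictly on the side of the hyperplane spanned by $G$ away from $P$, and strictly on the same side as $P$ of the hyperplane spanned by any other facet; a point just outside the centroid of $G$ will do. The polytope $P'=\mathrm{conv}(P\cup\{w\})$ is said to arise by \emph{stacking over $G$}. Its faces are described in the textbooks: the proper faces of $P'$ are the proper faces of $P$ other than $G$, called \emph{old}, and the pyramids $w*E=\mathrm{conv}(E\cup\{w\})$ over the proper faces $E$ of $G$, called \emph{new}. Here $E=\emptyset$ is allowed and gives the vertex $w$. The faces of $w*E$ are the faces $E'$ of $E$ and the pyramids $w*E'$. In particular the new facets are the pyramids over the facets of $G$.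

The change is local, so its effect on $f_P$ does not depend on the rest of $P$.

\begin{lemma}\label{lem:stack}
We have $f_{P'}=f_P+\delta_G$, where the polynomial $\delta_G$ depends only on the combinatorial type of $G$, has nonnegative coefficients, and satisfies $\delta_G(0)=0$.
\end{lemma}

\begin{proof}
The chains of $P$ that disappear are those containing $G$. Such a chain has the form $E_1\subset\dots\subset E_{j-1}\subset G$ with $j\ge1$, where the $E_i$ are nonempty proper faces of $G$. The chains of $P'$ that appear are those containing a new face. The top element of such a chain contains $w$, so it is a new face $w*E$, and all other elements are faces of $w*E$. Both families consist of nonempty chains and are described by the face poset of $G$. Finally, replacing $G$ by $w*E_{j-1}$ (by $w$ if $j=1$) maps the disappearing $j$-chains injectively to appearing $j$-chains, so the coefficients of $\delta_G$ are nonnegative.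
\end{proof}

When $G$ is a simplex, all new facets are simplices. So the operation can be repeated any number of times, and it adds the same polynomial each time.

\begin{lemma}\label{lem:S}
Let $G$ be an $(n-1)$-simplex and write $\delta_G=S(t)=\sum_{j=1}^ns_jt^j$. Then
\[
s_1=2^n-2,\qquad s_2=2\cdot3^n-5\cdot2^n+4,\qquad s_n=(n-1)\,n! ,
\]
and $0<s_2<2\cdot3^n$.
\end{lemma}

\begin{proof}
Identify the faces of $G$ with the subsets of its vertex set $V$, $|V|=n$. There are $2^n-1$ new faces, one for each $E\subsetneq V$, and $G$ disappears; this gives $s_1$. An appearing pair has top element $w*E$ with $E\subsetneq V$, and its bottom element is a nonempty proper subset of $E\cup\{w\}$. Since $\sum_{E\subseteq V}2^{|E|}=3^n$, the number of such pairs is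
\[
\sum_{E\subsetneq V}\bigl(2^{|E|+1}-2\bigr)=2(3^n-2^n)-2(2^n-1).
\]
The disappearing pairs $E\subset G$ number $2^n-2$, and the difference is $s_2$. The upper bound holds as $5\cdot2^n>4$; positivity holds as $s_2=2$ for $n=2$ and $2(3/2)^n>5$ for $n\ge3$. Finally, one simplex facet is replaced by $n$ simplex facets, and each is the top element of $n!$ complete flags.
\end{proof}

The polytopes of the next section have cubes as facets, so a simplex facet must first be created. This costs a number of stackings that depends on $n$ only. Let $C_i$ be the combinatorial $i$-cube, and let $\mathrm{pyr}^i$ denote the $i$-fold pyramid.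

\begin{lemma}\label{lem:prep}
For $n\ge3$ there is a polynomial $R$, depending only on $n$, such that for every cubical $n$-polytope $Q$ and every integer $K\ge0$ some $n$-polytope $P$ has $f_P=f_Q+R+K\,S$.
\end{lemma}

\begin{proof}
Let $0\le i\le n-3$ and suppose that a facet of type $\mathrm{pyr}^i(C_{n-1-i})$ is present. One of its own facets is $\mathrm{pyr}^i(C_{n-2-i})$, so stacking over it creates a facet of type $\mathrm{pyr}^{i+1}(C_{n-2-i})$. Starting from a facet $C_{n-1}$ of $Q$, we reach after $n-2$ stackings a facet $\mathrm{pyr}^{n-2}(C_1)$, which is an $(n-1)$-simplex. By Lemma~\ref{lem:stack} these steps add $R=\sum_{i=0}^{n-3}\delta_{\mathrm{pyr}^i(C_{n-1-i})}$. Now stack $K$ times over simplex facets.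
\end{proof}

\section{Chains in neighborly cubical polytopes}\label{sec:cubical}

By \eqref{eq:mix} and Lemma~\ref{lem:S}, we need polytopes $Q$ for which $c_3(Q)/c_2(Q)$ is well above $(3/2)^n$. For a cubical polytope the numbers $c_j$ are determined by the face numbers, and we can see which face numbers are best.

\subsection*{From face numbers to chain numbers}
For a cubical $n$-polytope $Q$ put $F_Q(y)=\sum_{i=0}^{n-1}f_i(Q)\,y^i$. For a function $\phi$ of an integer $l$ let $\Delta\phi(l)=\phi(l+1)-\phi(l)$; then $\Delta^{j-1}\phi(1)=\sum_{l=1}^j(-1)^{j-l}\binom{j-1}{l-1}\phi(l)$.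

\begin{lemma}\label{lem:chains}
Let $\phi(l)=F_Q(2l-1)$. Then $c_j(Q)=\Delta^{j-1}\phi(1)$ for $j\ge1$.
\end{lemma}

\begin{proof}
We sort chains by their top element, which is a cube. In a cube it is easier to count multichains (weakly increasing sequences), because they can be chosen coordinate by coordinate. The nonempty faces of $C_i$ are the vectors in $\{+,-,*\}^i$, and a face is contained in another if it arises from it by turning some entries $*$ into signs. Consider multichains $E_1\subseteq\dots\subseteq E_{l-1}$ of nonempty faces, the whole cube allowed. In each coordinate, either all $l-1$ entries are $*$, or for some $1\le p\le l-1$ the first $p$ entries equal one sign and the others are $*$. This gives $1+2(l-1)$ choices per coordinate and $(2l-1)^i$ multichains.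

The distinct proper faces in such a multichain form a $p$-element chain of nonempty proper faces of $C_i$, for some $p\ge0$. A given $p$-chain arises from $\binom{l-1}p$ multichains: the multiplicities are $p$ positive integers with sum at most $l-1$, and the whole cube fills the remaining places. Hence $(2l-1)^i=\sum_p\binom{l-1}p\,c_p(C_i)$. Summing over all nonempty proper faces of $Q$, each taken as the top element of a $(p+1)$-chain, we get $\phi(l)=\sum_p\binom{l-1}p\,c_{p+1}(Q)$ for all $l\ge1$. Since $\Delta\binom{l-1}{p}=\binom{l-1}{p-1}$, applying $\Delta^{j-1}$ and setting $l=1$ leaves only the term $p=j-1$.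
\end{proof}

For the square, $F_Q=4+4y$, so $\phi(1)=8$ and $\phi(2)=16$, and indeed $c_1=c_2=8$.

\subsection*{A symmetric expansion of $F_Q$}
The face numbers of $Q$ satisfy linear relations, which are best seen through the vertex figures. Recall that the vertex figure $Q/v$ at a vertex $v$ is an $(n-1)$-polytope whose $(i-1)$-faces correspond, preserving inclusion, to the $i$-faces of $Q$ that contain $v$. The vertex figures of a cube are simplices, so $Q/v$ is simplicial. For a simplicial $d$-polytope $L$, with $f_{-1}(L)=1$, the \emph{$h$-vector} is defined by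
\[
\sum_{i=0}^df_{i-1}(L)\,z^i=\sum_{j=0}^dh_j(L)\,z^j(1+z)^{d-j},
\]
or equivalently by $h_j(L)=\sum_{i\le j}(-1)^{j-i}\binom{d-i}{j-i}f_{i-1}(L)$. The \emph{Dehn--Sommerville equations} state that $h_j(L)=h_{d-j}(L)$.

Put $H_j=H_j(Q)=\sum_vh_j(Q/v)$. An $i$-cube has $2^i$ vertices, so $2^if_i(Q)=\sum_vf_{i-1}(Q/v)$ for $0\le i\le n-1$. Summing the relations above over $v$, with $d=n-1$ and $z=y/2$, we obtain
\begin{gather}
F_Q(y)=\sum_{j=0}^{n-1}H_j\Bigl(\frac y2\Bigr)^j\Bigl(1+\frac y2\Bigr)^{n-1-j},\qquad H_j=H_{n-1-j},\label{eq:FH}\\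
H_j=\sum_{i\le j}(-1)^{j-i}\binom{n-1-i}{j-i}\,2^if_i(Q).\label{eq:Hf}
\end{gather}

This expansion suggests which cubical polytopes to use. By Lemma~\ref{lem:chains}, $c_2=F_Q(3)-F_Q(1)$ and $c_3=F_Q(5)-2F_Q(3)+F_Q(1)$, so we expect $c_3/c_2$ to be close to $F_Q(5)/F_Q(3)$. The terms $j$ and $n-1-j$ of \eqref{eq:FH} have the same weight, and for $y>0$ the one with the smaller index is larger. For the term $j$ alone, the quotient of the values at $5$ and $3$ is $(5/3)^j(7/5)^{n-1-j}$, which increases with $j$. At $j=0$ it grows like $(7/5)^n$, more slowly than $(3/2)^n$; this is also the growth for the $n$-cube, where $F_Q(y)=(y+2)^n-y^n$. At $j=(n-1)/2$ it is $(7/3)^{(n-1)/2}$. So the weights $H_j$ should be concentrated in the middle.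

\subsection*{Neighborly cubical polytopes}
Joswig and Ziegler \cite{JZ} proved that for all $N\ge n\ge2r+2$ there is a cubical convex $n$-polytope whose $r$-skeleton (the complex of faces of dimension at most $r$) is combinatorially equivalent to the $r$-skeleton of the $N$-cube. We take $r$ as large as this allows. From now on $n\ge4$, and
\[
n=2m+1+e,\qquad m\ge1,\quad e\in\{1,2\},
\]
that is, $m=\lfloor(n-2)/2\rfloor$. For $N\ge n$ let $Q_N$ be such a polytope with $r=m$. Then $f_i(Q_N)=2^{N-i}\binom Ni$ for $i\le m$. Put $\nu_N=H_m(Q_N)/4^m$. All limits are taken with $n$ fixed and $N\to\infty$.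

\begin{proposition}\label{prop:X}
We have $\nu_N\to\infty$, and $f_{Q_N}(t)/\nu_N$ converges coefficientwise to $X(t)=\sum_{j=1}^nx_jt^j$, where
\[
x_j=\Delta^{j-1}\Phi(1)\ge0,\qquad \Phi(l)=(4l^2-1)^m(2l)^e .
\]
With $\Phi_l=\Phi(l)$ we have $\Phi_1=2^e3^m$, $\Phi_2=4^e15^m$, $\Phi_3=6^e35^m$, $\Phi_4=8^e63^m$, and
\begin{gather*}
x_1=\Phi_1,\qquad x_2=\Phi_2-\Phi_1,\qquad x_3=\Phi_3-2\Phi_2+\Phi_1,\\
x_4=\Phi_4-3\Phi_3+3\Phi_2-\Phi_1,\qquad x_n=4^m2^e(n-1)! .
\end{gather*}
\end{proposition}

\begin{proof}
For $j\le m$ only the known face numbers enter \eqref{eq:Hf}, and $2^if_i=2^N\binom Ni$. So $H_j/2^N$ is a polynomial in $N$ of degree $j$ with leading coefficient $1/j!$. Therefore $H_m\to\infty$ and $H_j/H_m\to0$ for $j<m$; by symmetry the same holds for $j>n-1-m$. It remains to treat the indices $m\le j\le n-1-m$. Write $z=y/2$.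

If $e=1$, then $n-1=2m+1$ and $H_{m+1}=H_m$. So $F_{Q_N}(y)/H_m$ tends to
\[
z^m(1+z)^{m+1}+z^{m+1}(1+z)^m=z^m(1+z)^m(1+2z).
\]

If $e=2$, then $n-1=2m+2$ and $H_{m+2}=H_m$, but neither the skeleton nor the symmetry determines the middle weight $H_{m+1}$. Euler's relation does. As $n$ is odd, it reads $F_{Q_N}(-1)=2$, and by \eqref{eq:FH} this means $\sum_j(-1)^jH_j=2^n$. Using the symmetry,
\[
(-1)^{m+1}H_{m+1}+2\sum_{j\le m}(-1)^jH_j=2^n .
\]
Dividing by $(-1)^{m+1}H_m$ shows that $H_{m+1}/H_m\to2$. So $F_{Q_N}(y)/H_m$ tends to
\[
z^m(1+z)^m\bigl((1+z)^2+2z(1+z)+z^2\bigr)=z^m(1+z)^m(1+2z)^2 .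
\]

In both cases the limit is $4^{-m}\bigl(y(y+2)\bigr)^m(1+y)^e$, and at $y=2l-1$ we get $F_{Q_N}(2l-1)/\nu_N\to\Phi(l)$. Lemma~\ref{lem:chains} gives $c_j(Q_N)/\nu_N\to x_j$ for $j\ge1$, so $x_j\ge0$, while $c_0/\nu_N=1/\nu_N\to0$. Finally, $\Phi$ is a polynomial of degree $2m+e=n-1$ with leading coefficient $4^m2^e$, and $\Delta^{n-1}$ sends it to the constant $4^m2^e(n-1)!$.
\end{proof}

\section{Failure of log-concavity}\label{sec:A}

Fix $\lambda>0$. Let $P_N(\lambda)$ be the polytope of Lemma~\ref{lem:prep} for $Q=Q_N$ and $K=\lfloor\lambda\nu_N\rfloor$. Because $\nu_N\to\infty$, the fixed polynomial $R$ and the rounding of $K$ vanish in the limit, and Proposition~\ref{prop:X} gives, coefficientwise,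
\begin{equation}\label{eq:limit}
\frac{f_{P_N(\lambda)}(t)}{\nu_N}=\frac{f_{Q_N}(t)+R(t)+K\,S(t)}{\nu_N}\longrightarrow X(t)+\lambda S(t).
\end{equation}
So every positive combination of $X$ and $S$ is a limit of rescaled polynomials $f_P$.

\begin{example}\label{ex:four}
Let $n=4$, so $m=e=1$. Then $\Phi(l)=2l(4l^2-1)$ takes the values $6,60,210,504$, and $X=6t+54t^2+96t^3+48t^4=6u+48u^2$ with $u=t(1+t)$. The polynomial $S$ is a difference of two polynomials of the form \eqref{eq:four}, so $S=s_1u+s_4u^2=14u+72u^2$; the coefficient $14+72=86$ of $t^2$ agrees with Lemma~\ref{lem:S}. Here $\rho=\frac{54\cdot86}{14\cdot96}>3$, and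
\[
X+\lambda S=u\bigl((6+14\lambda)+(48+72\lambda)u\bigr)
\]
is real-rooted for all $\lambda>0$, because $(6+14\lambda)/(48+72\lambda)<\frac14$. The construction needs a large dimension.
\end{example}

\begin{lemma}\label{lem:rho}
Let $\rho$ be given by \eqref{eq:rho} for the polynomials $X$ and $S$ of Proposition~\ref{prop:X} and Lemma~\ref{lem:S}. If $m\ge31$, then $x_3>0.999\,\Phi_3$ and
\[
\rho<\frac{3}{0.999}\Bigl(\frac{27}{28}\Bigr)^m .
\]
Consequently $1.02\,\rho<1$ for $m\ge31$, and $4\rho<1$ for $m\ge69$.
\end{lemma}

\begin{proof}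
We have $0<x_2<\Phi_2$, $0<s_2<2\cdot3^n$, $s_1=2^n(1-2^{1-n})$, and
\[
x_3>\Phi_3-2\Phi_2=\Phi_3\Bigl(1-2\bigl(\tfrac23\bigr)^e\bigl(\tfrac37\bigr)^m\Bigr).
\]
For $m\ge31$ we have $n\ge64$ and $2(\frac23)^e(\frac37)^m<2^{-30}$. So the last factor exceeds $0.999$, and so does its product with $1-2^{1-n}$, which is at least $1-2^{-30}-2^{-63}$. The main terms combine to
\[
\frac{\Phi_2\cdot2\cdot3^n}{2^n\,\Phi_3}=\frac{4^e15^m\cdot2\cdot3^{2m+1+e}}{2^{2m+1+e}\cdot6^e35^m}=3\Bigl(\frac{4\cdot3}{2\cdot6}\Bigr)^e\Bigl(\frac{15\cdot9}{4\cdot35}\Bigr)^m=3\Bigl(\frac{27}{28}\Bigr)^m .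
\]
This proves the bound on $\rho$. From $\ln(1+\epsilon)>\epsilon-\epsilon^2/2$ we get $\ln\frac{28}{27}>\frac1{27}-\frac1{1458}>0.03635$. Hence, using partial sums of the exponential series,
\begin{align*}
(28/27)^{31}&>\exp(1.126)>2.718\,(1+0.126+0.0079)>3.08,\\
(28/27)^{69}&>\exp(2.508)>2.718^2\,(1+0.508+0.129+0.021)>12.2 .
\end{align*}
Thus $1.02\,\rho<3.06/(3.08\cdot0.999)<1$ for $m\ge31$, and $4\rho<12/(12.2\cdot0.999)<1$ for $m\ge69$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n\ge140$, so that $m\ge69$ and $4\rho<1$. The coefficients of $X$ and $S$ are nonnegative by Proposition~\ref{prop:X} and Lemma~\ref{lem:stack}, so \eqref{eq:mix} holds for $\lambda=x_2/s_2>0$. By \eqref{eq:limit}, $c_j(P_N(\lambda))/\nu_N\to x_j+\lambda s_j$ for $j=1,2,3$. The inequality \eqref{eq:mix} is strict, so $c_2^2<c_1c_3$ holds for $P_N(\lambda)$ when $N$ is large. By Newton's inequalities, $f_{P_N(\lambda)}$ is then not real-rooted.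
\end{proof}

\section{Two zeros that collide}\label{sec:B}

Log-concavity is weaker than real-rootedness, and the factor $4$ in the condition $4\rho<1$ is the price of testing only the former. To remove it we look at the zeros nearest to the origin. Substitute $t=-b$ and divide by $t$:
\[
\bar X(b)=\frac{X(-b)}{-b}=\sum_{j=1}^n(-1)^{j-1}x_jb^{j-1},\qquad \bar S(b)=\frac{S(-b)}{-b}=\sum_{j=1}^n(-1)^{j-1}s_jb^{j-1}.
\]
The ratios $x_2/x_1$, $x_3/x_2$, $x_4/x_3$ decrease very fast, so for small $b$ the function $\bar X$ behaves like $x_1-x_2b+x_3b^2$, with zeros near $x_1/x_2$ and $x_2/x_3$. On the other hand $\bar S$ stays positive up to $s_1/s_2$, and $\rho<1$ means $x_2/x_3<s_1/s_2$. So there is an interval on which $\bar X$ dips below zero and comes back while $\bar S>0$. As $\lambda$ increases, the dip of $\bar X+\lambda\bar S$ is lifted until two zeros meet; just after that they are not real.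

The difficulty is to control the terms of higher order. For this we use that $X$ and $S$ are themselves real-rooted, together with \emph{Hurwitz's theorem} in the following form. Let $p_k$ be polynomials of degree at most $n$ that converge coefficientwise to a polynomial $p\not\equiv0$, and let $p(z_0)=0$. Then every open disk around $z_0$ contains a zero of $p_k$ for all large $k$. Taking a disk that misses the real line, we see that if $p$ has a non-real zero, then so does $p_k$ for all large $k$; in particular a nonzero limit of real-rooted polynomials is real-rooted.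

\begin{lemma}\label{lem:tail}
Let $p(t)=\sum_{j=1}^np_jt^j$ be real-rooted with $p_j\ge0$ and $p_1,p_n>0$. Then all $p_j$ are positive. If $1\le i<n$, $0<b\le p_i/p_{i+1}$ and $i\le k\le n$, then
\[
0\le p_kb^{k-1}-p_{k+1}b^k+p_{k+2}b^{k+1}-\cdots\le p_kb^{k-1}.
\]
The polynomials $X$ and $S$ satisfy the hypotheses.
\end{lemma}

\begin{proof}
The polynomial $p(t)/t$ is positive on $[0,\infty)$, so it equals $p_n\prod_{\alpha=1}^{n-1}(t+r_\alpha)$ with all $r_\alpha>0$, and its coefficients are positive. By Newton's inequalities the ratios $p_{j+1}/p_j$ are nonincreasing in $j$. So $bp_{j+1}/p_j\le bp_{i+1}/p_i\le1$ for $j\ge i$, and the sum in question is alternating with nonincreasing terms.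

Each $f_{Q_N}$ is real-rooted by the theorem of Athanasiadis \cite{Ath}, so $X$ is real-rooted by Proposition~\ref{prop:X} and Hurwitz's theorem. Stacking an $n$-simplex $T$ repeatedly, $k$ times, gives a simplicial polytope with polynomial $f_T+kS$, which is real-rooted by the theorem of Brenti and Welker \cite{BW}. Since $(f_T+kS)/k\to S$, the polynomial $S$ is real-rooted. The sign conditions hold by Proposition~\ref{prop:X} and Lemmas~\ref{lem:stack} and~\ref{lem:S}.
\end{proof}

\begin{lemma}\label{lem:signs}
Let $m\ge31$, $\eta=0.02$, $b_0=x_2/(2x_3)$ and $b_1=(1+\eta)x_2/x_3$, so that $0<b_0<b_1$. Then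
\[
\bar X(0)>0,\qquad\bar X(b_0)<0,\qquad\bar X(b_1)>0,\qquad\bar S>0\ \text{on }[0,b_1].
\]
\end{lemma}

\begin{proof}
We first quantify the decrease of the ratios. Since $\Phi_1<\Phi_2<\Phi_3$, we have $x_3<\Phi_3$ and $x_4<\Phi_4$. Moreover $(27/35)^4<0.36$, so $(27/35)^{28}<0.36^7<10^{-3}$. With $x_3>0.999\,\Phi_3$ from Lemma~\ref{lem:rho},
\begin{equation}\label{eq:x234}
\frac{x_2x_4}{x_3^2}<\frac{\Phi_2\Phi_4}{0.999^2\,\Phi_3^2}=\frac{(8/9)^e(27/35)^m}{0.999^2}<\frac1{900}.
\end{equation}
Also $x_2=(1-2^{-e}5^{-m})\Phi_2>\frac12\Phi_2$, and therefore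
\begin{equation}\label{eq:x123}
4x_1x_3<4\Phi_1\Phi_3=4\bigl(\tfrac34\bigr)^e\bigl(\tfrac7{15}\bigr)^m\Phi_2^2<4\cdot2^{-31}\,\Phi_2^2<x_2^2 .
\end{equation}

By \eqref{eq:x234}, $b_1x_4/x_3=(1+\eta)x_2x_4/x_3^2<1$. So Lemma~\ref{lem:tail}, with $i=3$ and $k=4$, shows that for $0<b\le b_1$
\[
x_1-x_2b+x_3b^2-x_4b^3\le\bar X(b)\le x_1-x_2b+x_3b^2 .
\]
We have $\bar X(0)=x_1>0$. The upper bound at $b_0$, the minimum point of the quadratic, gives $\bar X(b_0)\le x_1-x_2^2/(4x_3)<0$ by \eqref{eq:x123}. The lower bound at $b_1$ gives
\[
\bar X(b_1)\ge x_1+b_1(x_3b_1-x_2)-x_4b_1^3=x_1+b_1\bigl(\eta x_2-x_4b_1^2\bigr)>0,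
\]
because $x_4b_1^2=(1+\eta)^2\frac{x_2x_4}{x_3^2}\,x_2<\frac{1.02^2}{900}\,x_2<\eta x_2$. This is the role of the margin $\eta$: it puts $b_1$ beyond the second zero of $\bar X$ in spite of the cubic term.

The margin must also be small enough to keep $b_1$ below $s_1/s_2$, and indeed $b_1s_2/s_1=(1+\eta)\rho<1$ by Lemma~\ref{lem:rho}. So Lemma~\ref{lem:tail}, with $i=1$ and $k=3$, gives $s_3b^2-s_4b^3+\cdots\ge0$ for $0<b\le b_1$, and hence $\bar S(b)\ge s_1-s_2b_1=s_1\bigl(1-(1+\eta)\rho\bigr)>0$. Finally $\bar S(0)=s_1>0$.
\end{proof}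

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n\ge64$, so that $m\ge31$. By Lemma~\ref{lem:signs} the function $-\bar X/\bar S$ is continuous on $[0,b_1]$, negative at both endpoints and positive at $b_0$. So its maximum $\lambda^*$ is positive and is attained at a point $b^*$ of the open interval $(0,b_1)$. The polynomial $\bar X+\lambda^*\bar S$ vanishes at $b^*$, and it is not identically zero, since it is positive at $0$. For $\lambda>\lambda^*$ we have $\bar X+\lambda\bar S>\bar X+\lambda^*\bar S\ge0$ on $[0,b_1]$.

Let $D$ be an open disk in $\mathbb C$ centered at $b^*$ whose real points lie in $(0,b_1)$. By Hurwitz's theorem, applied to $\lambda=\lambda^*+1/k$ with $k\to\infty$, there is $\lambda>\lambda^*$ such that $\bar X+\lambda\bar S$ has a zero $\beta\in D$. This zero is not real, because the polynomial is positive on $[0,b_1]$. Hence $-\beta$ is a non-real zero of $X+\lambda S$. By \eqref{eq:limit} and Hurwitz's theorem, $f_{P_N(\lambda)}$ has a non-real zero for all large $N$.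
\end{proof}

\begin{remark}
The thresholds $64$ and $140$ are the first dimensions in which the estimate of Lemma~\ref{lem:rho} suffices. Indeed $\ln\frac{28}{27}<0.0364$, so $30\ln\frac{28}{27}<1.092<\ln3$ and $68\ln\frac{28}{27}<2.476<\ln12$. Thus $3(27/28)^m>1$ for $m\le30$, and $12(27/28)^m>1$ for $m\le68$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ath} Athanasiadis, 2021.

\bibitem{BW} Brenti and Welker, 2008.

\bibitem{JZ} Joswig and Ziegler, \emph{Neighborly cubical polytopes}, Discrete Comput. Geom. 24 (2000).

\bibitem{St} Stanley, \emph{Flag $f$-vectors and the cd-index}, Math. Z. 216 (1994).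

\bibitem{TN} \emph{Totally nonnegative matrices, chain enumeration and zeros of polynomials}, \texttt{https://pages.uoregon.edu/plhersh/CALICO/CALICO-PB.pdf}.

\end{thebibliography}
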